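# Pfaffian numbers of graphs: every value except 2, 3 and 5

## The set of Pfaffian numbers is $\{1,4\}\cup\{6,7,8,\dots\}$

**Theorem 1 (Main Theorem).** For every integer $k=4$ or $k\ge 6$ there is a simple bipartite graph $G$ with $\operatorname{pf}(G)=k$. Together with Norine's theorems (recalled below), the set of all Pfaffian numbers of finite graphs is exactly
$$\{1,4\}\cup\{6,7,8,9,\dots\}.$$

Let us unpack this. Let $G$ be a finite graph with vertex set $\{1,\dots,n\}$, $n=2k$. Take an orientation $D$ of $G$ and a perfect matching $M=\{u_1v_1,\dots,u_kv_k\}$, where the edge $u_iv_i$ is directed from $u_i$ to $v_i$ in $D$.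

**Definition (sign).** The sign $\operatorname{sgn}(M,D)$ is the sign of the permutation
$$\pi_D(M)=\begin{pmatrix}1&2&3&4&\cdots&2k-1&2k\\ u_1&v_1&u_2&v_2&\cdots&u_k&v_k\end{pmatrix}.$$

Listing the edges in another order moves the pairs $(u_i,v_i)$ around as pairs. Exchanging two pairs is a product of two transpositions, so the sign does not depend on the order. Two further facts will be used all the time. Reversing one edge of $M$ swaps the entries $u_i,v_i$, so it multiplies the sign by $-1$. Renaming the vertices by a permutation $\tau$ replaces $\pi_D(M)$ by $\tau\circ\pi_D(M)$, so it multiplies all signs, for all $M$ and $D$, by the same constant $\operatorname{sgn}\tau$.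

**Definition (Pfaffian number).** For a positive integer $k$, the graph $G$ is $k$-Pfaffian if there are orientations $D_1,\dots,D_k$ and reals $\alpha_1,\dots,\alpha_k$ with
$$\sum_{l=1}^k\alpha_l\operatorname{sgn}(M,D_l)=1\qquad\text{for every perfect matching }M\text{ of }G.$$
The Pfaffian number $\operatorname{pf}(G)$ is the least such $k$. A $1$-Pfaffian graph is called Pfaffian.

For example, take the $4$-cycle with edges $12,23,34,14$, oriented $1\to2$, $2\to3$, $3\to4$, $1\to4$. The matching $\{12,34\}$ gives the identity, of sign $+1$. The matching $\{23,14\}$ gives the second row $2,3,1,4$, a $3$-cycle, also of sign $+1$. So the $4$-cycle is Pfaffian.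

A graph that embeds on an orientable surface of genus $g$ satisfies $\operatorname{pf}(G)\le 4^g$, so $\operatorname{pf}(G)$ is always finite. Which values can it take? We quote two theorems of Norine: every $3$-Pfaffian graph is Pfaffian, and every $5$-Pfaffian graph is $4$-Pfaffian. So if $\operatorname{pf}(G)\le5$ then $\operatorname{pf}(G)\in\{1,4\}$. There is also a graph that is $6$-Pfaffian but not $4$-Pfaffian, so that $6$ is a Pfaffian number. The following conjecture comes from "Matching Signatures and Pfaffian Graphs" (https://www.ic.unicamp.br/~reltech/2009/09-06.pdf): if $\operatorname{pf}(G)>1$, then $\operatorname{pf}(G)$ is even and at least $4$, and every even $k\ge4$ is a Pfaffian number.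

Theorem 1 says that the conjecture is false. The bound $\operatorname{pf}(G)\ge4$ holds and every even $k\ge4$ occurs, but every odd $k\ge7$ occurs too. Norine's theorems serve only to exclude $2,3,5$; the disproof does not use them.

The proof has three parts. We translate signs of matchings into parities of numbers of directed cycles. We then build graphs $G_L$ whose Pfaffian number equals a kind of tensor rank in which all factors must have entries $\pm1$. Finally we compute that rank exactly in two families, one giving even values and one giving odd values.

## Perfect matchings as families of disjoint directed cycles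

Let $N$ be a finite digraph without loops or parallel arcs (two opposite arcs are allowed), with vertex set $V=\{1,\dots,p\}$ and arc set $A$. Let $V_0\subseteq V$; we call the vertices of $V_0$ optional.

**Definition (the graph $G(N,V_0)$).** It is the simple bipartite graph with vertices $v^+,v^-$ for $v\in V$, edges $u^+v^-$ for $uv\in A$, and edges $v^+v^-$ for $v\in V_0$.

A perfect matching pairs each $v^+$ with some $\sigma(v)^-$. So perfect matchings correspond to the permutations $\sigma$ of $V$ such that for each $v$ either $v\sigma(v)\in A$, or $\sigma(v)=v\in V_0$. The nontrivial cycles of $\sigma$ are directed cycles of $N$, and the fixed points are the vertices left uncovered.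

**Definition (admissible family).** A family $F$ of pairwise vertex-disjoint directed cycles of $N$ is admissible if it covers every vertex of $V\setminus V_0$. We write $c(F)$ for its number of cycles and $M_F$ for the corresponding perfect matching.

For a function $\varepsilon:A\to\{\pm1\}$ put $\varepsilon(F)=\prod_{a\in F}\varepsilon(a)$, the product over all arcs of $F$, and similarly for a single cycle or path.

**Lemma 2.** If $G=G(N,V_0)$ has a perfect matching, then $\operatorname{pf}(G)$ is the least $k$ for which there are reals $\alpha_1,\dots,\alpha_k$ and functions $\varepsilon_1,\dots,\varepsilon_k:A\to\{\pm1\}$ with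
$$\sum_{l=1}^k\alpha_l\,\varepsilon_l(F)=(-1)^{c(F)}\quad\text{for all admissible }F.\tag{1}$$

**Step 1.** We find a reference orientation whose signs are $(-1)^{c(F)}$. Renaming vertices multiplies all signs by one constant, which the $\alpha_l$ absorb, so we may number $v^+$ as $2v-1$ and $v^-$ as $2v$. First direct every edge from its $+$ end to its $-$ end. Listing the edges of a matching by $u=1,\dots,p$, we get the permutation $2u-1\mapsto2u-1$, $2u\mapsto2\sigma(u)$, of sign
$$\operatorname{sgn}\sigma=\prod_{C\in F}(-1)^{|C|-1}.$$
Now let $D_0$ be obtained by reversing all edges $u^+v^-$ with $u\ne v$. The matching $M_F$ contains $\sum_{C\in F}|C|$ of these, and each contributes $-1$. Hence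
$$\operatorname{sgn}(M_F,D_0)=\prod_{C\in F}(-1)^{|C|-1}(-1)^{|C|}=(-1)^{c(F)}.$$

**Step 2.** We describe all other orientations. Any orientation $D$ arises from $D_0$ by reversing a set of edges. So $\operatorname{sgn}(M,D)=\operatorname{sgn}(M,D_0)\chi(M)$ with $\chi(M)=\prod_{e\in M}\varepsilon(e)$, where $\varepsilon:E(G)\to\{\pm1\}$ is arbitrary. Since $(-1)^{c(F)}$ is its own inverse, $\sum_l\alpha_l\operatorname{sgn}(M,D_l)=1$ for all $M$ if and only if $\sum_l\alpha_l\chi_l(M_F)=(-1)^{c(F)}$ for all admissible $F$.

**Step 3.** We move the signs from the edges of $G$ to the arcs of $N$. Given $\varepsilon$ on $E(G)$, put $\varepsilon'(uv)=\varepsilon(u^+v^-)\,\varepsilon(u^+u^-)$ if $u\in V_0$, and $\varepsilon'(uv)=\varepsilon(u^+v^-)$ otherwise. Then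
$$\chi(M_F)=\Big(\prod_{v\in V_0}\varepsilon(v^+v^-)\Big)\,\varepsilon'(F).$$
To see this, note that a vertex $v\in V_0$ not covered by $F$ contributes $\varepsilon(v^+v^-)$ on both sides. If $v\in V_0$ is covered, then on the right $\varepsilon(v^+v^-)$ occurs twice and cancels, which leaves $\varepsilon(v^+\sigma(v)^-)$. The constant in front goes into $\alpha$. Conversely, any $\varepsilon':A\to\{\pm1\}$ arises, by setting $\varepsilon(v^+v^-)=1$ and $\varepsilon(u^+v^-)=\varepsilon'(uv)$. $\square$

As a trial of the lemma, let $N$ have vertices $1,2,3$ and all six arcs, with all vertices optional. Then $G=K_{3,3}$. The admissible families are $\emptyset$, the three $2$-cycles, and the two $3$-cycles. Suppose (1) holds with $k=1$. The empty family gives $\alpha_1=1$, so $\varepsilon_1=-1$ on each of the five cycles. But the three $2$-cycles together use each arc once, and so do the two $3$-cycles. The product of all six signs would then be both $(-1)^3$ and $(-1)^2$. So $\operatorname{pf}(K_{3,3})>1$. As $K_{3,3}$ embeds on the torus, $\operatorname{pf}(K_{3,3})\le4$, and Norine's theorems give $\operatorname{pf}(K_{3,3})=4$.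

The argument just given works because a product is forced to have two values. For larger $k$ only a weighted sum of products is controlled, and we need a digraph for which such sums can be understood exactly.

## A rank with factors in $\{\pm1\}$

Suppose each admissible family $F$ has a label, and suppose each $\varepsilon_l(F)$ were a product of functions of the separate coordinates of the label. Then (1) would say that a function of the label is a combination of $k$ products of $\pm1$ functions. Here are the functions of the label that we shall use.

**Definition (the tensor $f$).** Let $n\ge1$ and let $[n]=\{1,\dots,n\}=J_1\sqcup\dots\sqcup J_q$ be a partition into nonempty blocks. Let $t(i)$ be the index of the block that contains $i$. Put $X=[n]\times\prod_{t=1}^q(J_t\cup\{0\})$ and, for $(e,\ell)\in X$,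
$$f(e,\ell)=\begin{cases}-1&\text{if }\ell_{t(e)}=e,\\+1&\text{otherwise.}\end{cases}$$

**Definition (the rank $\rho(f)$).** It is the least $k$ for which
$$f(e,\ell)=\sum_{l=1}^k\alpha_l\,x_l(e)\prod_{t=1}^qy_{l,t}(\ell_t)\qquad\text{for all }(e,\ell)\in X,\tag{2}$$
with $\alpha_l\in\mathbb R$, $x_l\in\{\pm1\}^{[n]}$ and $y_{l,t}\in\{\pm1\}^{J_t\cup\{0\}}$.

The rank is finite. On a finite set, the indicator of a point $y$ is $\frac12(\mathbf 1-w)$, where $w$ is $-1$ at $y$ and $+1$ elsewhere; so $\pm1$ functions span all functions on each factor, and their products span all functions on $X$. We write a product as in (2) as $x_l\otimes y_{l,1}\otimes\dots\otimes y_{l,q}$.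

For $n=1$, with the single block $\{1\}$, the label is $(1,\ell_1)$ and $f$ is $+1$ at $\ell_1=0$ and $-1$ at $\ell_1=1$. This is a $\pm1$ function of $\ell_1$, so $\rho(f)=1$.

For $n=2$ with blocks $\{1\},\{2\}$, let $\beta_i$ be the function of $\ell_i$ with $\beta_i(0)=1$, $\beta_i(i)=-1$. Then $f(1,\ell)=\beta_1(\ell_1)$ and $f(2,\ell)=\beta_2(\ell_2)$. With $w_1=(-1,1)$ and $w_2=(1,-1)$ as functions of $e$,
$$f=\tfrac12\,\mathbf 1\otimes\beta_1-\tfrac12\,w_1\otimes\beta_1+\tfrac12\,\mathbf 1\otimes\beta_2-\tfrac12\,w_2\otimes\beta_2 ,$$
as one checks by setting $e=1$ and $e=2$. So $\rho(f)\le4$, and Proposition 6 will show that $\rho(f)=4$.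

## Hubs and grids

We want a digraph whose admissible families have labels in $X$, with $(-1)^{c(F)}$ given by $f$ up to a harmless factor. The plan is to have one hub $\omega$ that must be covered and one optional hub $\kappa_t$ for each block. A cycle through $\omega$ chooses an index $e\in[n]$; a cycle through $\kappa_t$ chooses an index $\ell_t\in J_t$. If both choose the same index, the two cycles should be forced to merge into one, which changes the parity of their number.

The simplest attempt makes each index $i$ a single vertex, with arcs $\omega\to i$, $i\to\omega$, $\kappa_{t(i)}\to i$, $i\to\kappa_{t(i)}$. Take all blocks to be singletons. The passage $\omega\to i\to\omega$ excludes $\kappa_i\to i\to\kappa_i$, but nothing merges: a cycle through both $\omega$ and $\kappa_i$ would have to pass through $i$ twice. So every admissible family consists of one $2$-cycle through $\omega$ and, for each of $u$ used hubs $\kappa_i$, a $2$-cycle through it. Then $(-1)^{c(F)}=-(-1)^u$, and (1) holds with $k=1$, $\alpha_1=-1$ and $\varepsilon_1=-1$ exactly on the arcs leaving the $\kappa_i$. This graph is Pfaffian. The crossing needs room for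 the two passages to exchange ends, so we replace each vertex by a grid.

**Definition (the digraph $N_L$).** For $L\ge2$, $N_L$ has hubs $\omega,\kappa_1,\dots,\kappa_q$ and grid vertices $(i,h,c)$ with $i\in[n]$ and $1\le h,c\le L$; here $h$ is the row and $c$ the column. Let $\Gamma_i$ be the grid $\{(i,h,c):1\le h,c\le L\}$. The arcs are

* $(i,h,c)\to(i,h,c+1)$ and $(i,h,c)\to(i,h+1,c)$ (right and down steps), whenever both ends exist;
* $\omega\to(i,h,1)$ and $(i,h,L)\to\omega$ for all $i,h$;
* $\kappa_{t(i)}\to(i,1,c)$ and $(i,L,c)\to\kappa_{t(i)}$ for all $i,c$.

All vertices except $\omega$ are optional, and $G_L=G(N_L,V\setminus\{\omega\})$.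

So $\omega$ feeds the left columns and collects from the right columns, while $\kappa_{t(i)}$ feeds the top row of $\Gamma_i$ and collects from its bottom row. For $L=2$ the cycle $\omega\to(i,2,1)\to\kappa_{t(i)}\to(i,1,2)\to\omega$ shows the exchange that was impossible with one vertex.

**Theorem 3.** If $L\ge2^{\rho(f)-1}+1$ and $L\ge2$, then $\operatorname{pf}(G_L)=\rho(f)$.

The proof occupies this and the next two sections. We first show that a horizontal and a vertical passage cannot avoid each other in a grid.

**Lemma 4.** In $\Gamma_i$, a directed path $P$ from the left column ($c=1$) to the right column ($c=L$) and a directed path $Q$ from the top row ($h=1$) to the bottom row ($h=L$) share a vertex.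

**Proof.** Steps go right or down, so $P$ visits the columns $1,\dots,L$ in turn. In column $c$ it occupies rows $a_c,\dots,b_c$, and $b_c=a_{c+1}$ because it changes column by a right step. Call a vertex $(h,c)$ of $Q$ above $P$ if $h<a_c$ and below $P$ if $h>b_c$; otherwise it lies on $P$. The first vertex of $Q$ has $h=1$, so it is not below $P$. The last has $h=L$, so it is not above $P$. If $Q$ missed $P$, its first vertex would be above, its last below, and some step would lead from above to below. A down step from $(h,c)$ with $h<a_c$ reaches row $h+1\le a_c\le b_c$, which is not below. A right step from $(h,c)$ with $h<a_c\le b_c=a_{c+1}$ stays above. This is a contradiction. $\square$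

Now let $F$ be an admissible family of $N_L$. Along grid arcs $h+c$ increases, so the grids are acyclic; no arcs join different grids or two hubs. Hence every cycle of $F$ contains a hub. Cutting $F$ at the hubs gives strands: a strand leaves a hub, runs inside one grid $\Gamma_i$, and enters a hub, and both hubs lie in $\{\omega,\kappa_{t(i)}\}$. Exactly one strand leaves $\omega$ and exactly one enters it, as $\omega$ is covered. The same holds for each $\kappa_t$ covered by $F$; such $\kappa_t$ are called used.

**Definition (labels).** For admissible $F$, let $e=e(F)$ be the index of the grid containing the strand that enters $\omega$. Let $\ell_t=\ell_t(F)\in J_t$ be the index of the grid containing the strand that leaves $\kappa_t$ if $\kappa_t$ is used, and $\ell_t=0$ otherwise. Let $u=u(F)$ be the number of used $\kappa_t$.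

So $(e,\ell)\in X$ and $u=\#\{t:\ell_t\ne0\}$. The labels determine the parity of $c(F)$:

**Lemma 5.** For every admissible $F$, $(-1)^{c(F)}=-(-1)^u f(e,\ell)$.

**Case I: the strand entering $\omega$ also leaves $\omega$.** It forms a cycle by itself. The strand leaving a used $\kappa_t$ ends at $\omega$ or at $\kappa_t$. The entry to $\omega$ is taken, so this strand ends at $\kappa_t$ and forms a cycle by itself. Since every cycle contains a hub, $c(F)=1+u$. If $\ell_{t(e)}=e$, then $\Gamma_e$ would contain a left–right path, from the strand at $\omega$, and a top–bottom path, from the strand at $\kappa_{t(e)}$, that are disjoint. Lemma 4 forbids this. So $f(e,\ell)=1$, and both sides of the formula equal $-(-1)^u$.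

**Case II: the strand entering $\omega$ leaves some $\kappa_t$.** It runs in $\Gamma_e$, so $t=t(e)$ and $\ell_{t(e)}=e$; hence $f(e,\ell)=-1$. The strand leaving $\omega$ does not enter $\omega$, so it enters some $\kappa_{t'}$. The strand leaving $\kappa_{t'}$ ends at $\omega$ or $\kappa_{t'}$, and the entry to $\kappa_{t'}$ is taken, so it ends at $\omega$. It is therefore the strand entering $\omega$, and $t'=t(e)$. So $\omega$ and $\kappa_{t(e)}$ lie on one cycle made of two strands. For every other used $\kappa_s$ the leaving strand ends at $\omega$ or $\kappa_s$, the entry to $\omega$ is taken, and the strand returns to $\kappa_s$. Thus $c(F)=1+(u-1)=u$, and both sides equal $(-1)^u$. $\square$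

In Case II the strand from $\omega$ to $\kappa_{t(e)}$ may run in a grid of the block other than $\Gamma_e$. The argument allows this, and the label ignores it.

## A decomposition of $f$ gives orientations

We show $\operatorname{pf}(G_L)\le\rho(f)$ for every $L\ge2$. (A perfect matching exists: a cycle through $\omega$ along a row of a grid is an admissible family.) Let $k=\rho(f)$ and take a representation (2). The signs should read off the labels, and a label is visible on a single arc: $e$ on the arc entering $\omega$, and $\ell_t$ on the arc leaving $\kappa_t$. So set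

* $\varepsilon_l=x_l(i)$ on the arcs $(i,h,L)\to\omega$;
* $\varepsilon_l=-y_{l,t}(i)\,y_{l,t}(0)$ on the arcs $\kappa_t\to(i,1,c)$, where $t=t(i)$;
* $\varepsilon_l=1$ on all other arcs.

For an unused $t$ we have $\ell_t=0$ and $y_{l,t}(\ell_t)y_{l,t}(0)=1$, so the product over used $t$ may be extended to all $t$:
$$\varepsilon_l(F)=x_l(e)\,(-1)^u\prod_{t\text{ used}}y_{l,t}(\ell_t)y_{l,t}(0)=\Big(\prod_{t=1}^qy_{l,t}(0)\Big)(-1)^u\,x_l(e)\prod_{t=1}^qy_{l,t}(\ell_t).$$
Multiply by $-\alpha_l\prod_ty_{l,t}(0)$ and sum over $l$. By (2) and Lemma 5,
$$\sum_{l=1}^k\Big(-\alpha_l\prod_{t=1}^qy_{l,t}(0)\Big)\varepsilon_l(F)=-(-1)^uf(e,\ell)=(-1)^{c(F)},$$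
which is (1). By Lemma 2, $\operatorname{pf}(G_L)\le\rho(f)$.

## Pigeonhole on the antidiagonal

For the reverse inequality we are given arbitrary signs $\varepsilon_1,\dots,\varepsilon_k$ that satisfy (1), and we want to extract from them a representation (2) with $k$ terms. The natural approach is to fix test cycles in each grid: a cycle $H_i$ through $\omega$ along a row of $\Gamma_i$, a cycle $V_i$ through $\kappa_{t(i)}$ along a column, and a cycle $S_i$ through both hubs. Families built from them realize all labels: we use $H_e$ and the $V_{\ell_t}$, except that when $\ell_{t(e)}=e$ we use $S_e$ in place of $H_e$ and $V_e$, which intersect. If we had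
$$\varepsilon_l(S_i)=\varepsilon_l(H_i)\,\varepsilon_l(V_i)\qquad\text{for all }l,\tag{3}$$
then $\varepsilon_l$ would be a product of functions of the coordinates, and (1) would become (2).

For cycles fixed in advance, (3) fails. Let $H_i$ run along row $h_1$, let $V_i$ run along column $c_2$, and let $S_i$ go from $\omega$ along row $h_2$ to column $c_1$, down to $\kappa_{t(i)}$, then down column $c_2$ to row $h_1$ and right to $\omega$, where $h_1<h_2$ and $c_1<c_2$. A sign function that is $-1$ on the one arc $(i,L,c_1)\to\kappa_{t(i)}$ and $+1$ elsewhere has $\varepsilon(H_i)=\varepsilon(V_i)=1$ but $\varepsilon(S_i)=-1$. Equation (1) constrains only weighted sums, so it gives no direct reason why the individual $\varepsilon_l$ should satisfy (3).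

The way out is to choose the test cycles after seeing the signs. There are only $2^k$ possible sign vectors, and a large grid offers more candidate positions than that.

**Step 1.** We set up the contradiction and the candidates. Suppose (1) holds with $k\le\rho(f)-1$ terms; then $L\ge2^k+1$. Write $\varepsilon=(\varepsilon_1,\dots,\varepsilon_k)$, with values in the group $\{\pm1\}^k$ under coordinatewise multiplication. Fix $i$, put $\kappa=\kappa_{t(i)}$, and write $(h,c)$ for $(i,h,c)$. For each cell $(h,c)$ let $P(h,c)$ be the $\varepsilon$-value of the path
$$\omega\to(h,1)\to\dots\to(h,c)\to(h+1,c)\to\dots\to(L,c)\to\kappa,$$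
and let $Q(h,c)$ be the $\varepsilon$-value of the path
$$\kappa\to(1,c)\to\dots\to(h,c)\to(h,c+1)\to\dots\to(h,L)\to\omega.$$
The first path comes in along row $h$ and turns down at the cell; the second comes down column $c$ and turns right at the cell.

**Step 2.** We choose the cycles so that (3) holds. The $L\ge2^k+1$ antidiagonal cells $(h,L+1-h)$ have $P$-values in a set of size $2^k$, so two of them agree. That is, there are $h_1<h_2$ such that, with $c_2=L+1-h_1$ and $c_1=L+1-h_2$, we have $c_1<c_2$ and
$$P(h_2,c_1)=P(h_1,c_2).$$
Let $H_i$ be the cycle through $\omega$ along the whole row $h_1$, and $V_i$ the cycle through $\kappa$ along the whole column $c_2$. Let $S_i$ be the closed walk from $\omega$ to $\kappa$ by the path of $P(h_2,c_1)$, and back to $\omega$ by the path of $Q(h_1,c_2)$.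

We check that $S_i$ is a directed cycle. The grid cells of the first path lie in row $h_2$ with column at most $c_1$, or in column $c_1$ with row at least $h_2$; all have row at least $h_2$. The grid cells of the second lie in column $c_2$ with row at most $h_1$, or in row $h_1$ with column at least $c_2$; all have row at most $h_1<h_2$. So the two paths share only the hubs. (They sit in opposite corners of the grid. The antidiagonal guarantees this shape for any two of its cells.)

Now the paths of $P(h_1,c_2)$ and $Q(h_1,c_2)$ both turn at the cell $(h_1,c_2)$, where row $h_1$ crosses column $c_2$. Together their arcs are exactly the arcs of $H_i$ and $V_i$, each once. Therefore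
$$\varepsilon(S_i)=P(h_2,c_1)\,Q(h_1,c_2)=P(h_1,c_2)\,Q(h_1,c_2)=\varepsilon(H_i)\,\varepsilon(V_i),$$
which is (3). We do this for each $i\in[n]$; the chosen rows and columns may depend on $i$.

**Step 3.** We build an admissible family for each label. For $(e,\ell)\in X$ let $F_{e,\ell}$ consist of $S_e$ if $\ell_{t(e)}=e$ and of $H_e$ otherwise, together with $V_{\ell_t}$ for all $t$ with $\ell_t\ne0$ and $\ell_t\ne e$. The cycle $V_{\ell_t}$ lies in the grid $\Gamma_{\ell_t}\ne\Gamma_e$, and different $t$ give different grids because the blocks are disjoint. It uses the hub $\kappa_t$; the cycle $H_e$ uses only $\omega$; the cycle $S_e$ uses $\omega$ and $\kappa_{t(e)}$, and when $S_e$ is present no cycle $V_{\ell_t}$ with $t=t(e)$ is included. So the cycles are disjoint, they cover $\omega$, and $F_{e,\ell}$ is admissible. The strand entering $\omega$ is in $\Gamma_e$, and the strand leaving a used $\kappa_t$ is in $\Gamma_{\ell_t}$ (in $S_e$, the strand leaving $\kappa_{t(e)}$ is in $\Gamma_e$). So the labels of $F_{e,\ell}$ are $(e,\ell)$, with $u=\#\{t:\ell_t\ne0\}$.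

**Step 4.** We read off a representation of $f$. By (3), in all cases
$$\varepsilon_l(F_{e,\ell})=\varepsilon_l(H_e)\prod_{t:\,\ell_t\ne0}\varepsilon_l(V_{\ell_t}).$$
Equation (1) and Lemma 5 give $\sum_l\alpha_l\varepsilon_l(F_{e,\ell})=-(-1)^uf(e,\ell)$. Moving $-(-1)^u$ to the other side, with one factor $-1$ for each $t$ with $\ell_t\neq0$, we get
$$f(e,\ell)=\sum_{l=1}^k(-\alpha_l)\,x_l(e)\prod_{t=1}^qy_{l,t}(\ell_t),$$
where $x_l(e)=\varepsilon_l(H_e)$, $y_{l,t}(0)=1$, and $y_{l,t}(i)=-\varepsilon_l(V_i)$ for $i\in J_t$. So $\rho(f)\le k<\rho(f)$, a contradiction. Hence $\operatorname{pf}(G_L)\ge\rho(f)$, and Theorem 3 is proved. $\square$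

What remains is linear algebra: which numbers are values of $\rho(f)$?

## Singleton blocks: the even values

Let $e_i$ be the unit vectors of $\mathbb R^n$, let $\mathbf 1$ be the all-ones vector or the constant function $1$, and let $w_i=\mathbf 1-2e_i\in\{\pm1\}^n$. So $e_i=\frac12(\mathbf 1-w_i)$. For a singleton block $J_t=\{i\}$, let $\beta_i$ be the function of $\ell_t$ with $\beta_i(0)=1$ and $\beta_i(i)=-1$. Every $\pm1$ function on $\{0,i\}$ is $\pm\mathbf 1$ or $\pm\beta_i$. So a product of $\pm1$ functions over the singleton blocks is $\pm\beta_S$ for some set $S$, where $\beta_S=\prod_{i\in S}\beta_i$; these $\beta_S$ are the Walsh functions.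

The Walsh functions are linearly independent. For $S\ne T$ we have $\beta_S\beta_T=\beta_{S\triangle T}$, and the sum of $\beta_{S\triangle T}$ over all points is a product over the coordinates, with a factor $1+(-1)=0$ for each $i\in S\triangle T$. So distinct Walsh functions are orthogonal and nonzero, hence independent. Consequently, in an identity between combinations of the form $\sum_Sg_S\otimes\beta_S$, where the $g_S$ are functions of the remaining coordinates, we may compare the $g_S$ one by one.

**Proposition 6.** If $n\ge2$ and all blocks are singletons, then $\rho(f)=2n$.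

**Step 1.** We write $f$ down and decompose it. For $e=i$ the value $f(e,\ell)$ is $\beta_i$ at the coordinate of the block $\{i\}$, so
$$f=\sum_{i=1}^ne_i\otimes\beta_i=\tfrac12\sum_{i=1}^n\big(\mathbf 1\otimes\beta_i-w_i\otimes\beta_i\big).$$
Hence $\rho(f)\le2n$.

**Step 2.** We show that each $\beta_i$ costs two terms. In a representation (2), each term has the form $\alpha_l\,x_l\otimes(\pm\beta_S)$. The terms with Walsh part $\pm\beta_i$ must sum to $e_i\otimes\beta_i$, so $e_i$ is a combination of their vectors $x_l\in\{\pm1\}^n$. Since $n\ge2$, the vector $e_i$ has both zero and nonzero entries, so it is not a multiple of a $\pm1$ vector. So there are at least two such terms for each $i$, and terms for different $i$ are different. Hence $\rho(f)\ge2n$. $\square$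

With singleton blocks each sector costs exactly two, so only even values arise for $n\ge2$. An odd value needs a larger block. Let us see how large, by trying a block $\{1,\dots,b\}$ together with further singletons. Let $v_i\in\{\pm1\}^{\{0,1,\dots,b\}}$ be $-1$ at position $i$ only. The block contributes $\sum_{i\le b}e_i\otimes v_i$, and $\sum_{i\le b}v_i$ has entry $b$ at position $0$ and $b-2$ elsewhere. So $\sum_iv_i=(b-1)\mathbf 1+z$ with $z=(1,-1,\dots,-1)$, and
$$\sum_{i=1}^be_i\otimes v_i=-\tfrac12\sum_{i=1}^bw_i\otimes v_i+\tfrac12\,\mathbf 1\otimes\big((b-1)\mathbf 1+z\big)$$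
has at most $b+2$ terms.

For $b=2$ this gives $4$, the same as two singletons, and with $m\ge1$ further singletons nothing smaller is possible. To see this, suppose $e_1\otimes v_1+e_2\otimes v_2=\sum_{l=1}^k\alpha_lx_l\otimes y_l$ with all $\alpha_l\ne0$. Rows $1,2$ put $v_1,v_2$ in the span of the $y_l$, and row $3$ gives a linear relation among the $y_l$ with all coefficients nonzero. So $k\ge3$. If $k=3$, the span is that of $v_1=(1,-1,1)$ and $v_2=(1,1,-1)$. A vector $av_1+bv_2=(a+b,b-a,a-b)$ has all entries $\pm1$ only if it is $\pm v_1$ or $\pm v_2$. Both classes occur, one of them exactly once, and the relation then has coefficient $0$ there, a contradiction. So $b=2$ yields $4$ in this sector and only even totals. For $b=3$ the count is $5$ instead of $6$: this is the block to use.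

## A block of three: the odd values

Let $m\ge1$ and $n=3+m$. Number the blocks from $0$: $J_0=\{1,2,3\}$, and the singletons $J_j=\{3+j\}$ for $1\le j\le m$. Write vectors indexed by $\{0,1,2,3\}$ as quadruples:
$$v_1=(1,-1,1,1),\qquad v_2=(1,1,-1,1),\qquad v_3=(1,1,1,-1),\qquad z=(1,-1,-1,-1).$$
Reading off $f$ for $e\le3$ and for $e>3$,
$$f=\sum_{i=1}^3e_i\otimes v_i\otimes\mathbf 1+\sum_{j=1}^me_{3+j}\otimes\mathbf 1\otimes\beta_{3+j},$$
where the second factor is a function of $\ell_0$ and the third a function of the singleton coordinates.

**Proposition 7.** In this situation $\rho(f)=5+2m$.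

**Step 1.** We decompose $f$ into $5+2m$ terms. Since $v_1+v_2+v_3=(3,1,1,1)=2\cdot\mathbf 1+z$ and $e_i=\frac12\mathbf 1-\frac12w_i$,
$$\sum_{i=1}^3e_i\otimes v_i=-\tfrac12\sum_{i=1}^3w_i\otimes v_i+\mathbf 1\otimes\mathbf 1+\tfrac12\,\mathbf 1\otimes z,$$
which has $5$ terms. Each $e_{3+j}\otimes\mathbf 1\otimes\beta_{3+j}$ equals $\frac12\mathbf 1\otimes\mathbf 1\otimes\beta_{3+j}-\frac12w_{3+j}\otimes\mathbf 1\otimes\beta_{3+j}$, which has $2$ terms.

**Step 2.** We split the lower bound into sectors. In a representation (2), the product of the factors on the singleton coordinates is $\pm\beta_S$ in each term. Sort the terms by $S$. By independence of the Walsh functions, the terms with $S=\{3+j\}$ sum to $e_{3+j}\otimes\mathbf 1\otimes\beta_{3+j}$, and those with $S=\emptyset$ sum to $\sum_{i=1}^3e_i\otimes v_i\otimes\mathbf 1$. Different sectors use disjoint sets of terms. It therefore suffices to show that each sector $\{3+j\}$ has at least $2$ terms and that the sector $\emptyset$ has at least $5$.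

**Step 3.** We settle the sectors $\{3+j\}$. As a function on $[n]\times\{0,1,2,3\}$, $e_{3+j}\otimes\mathbf 1$ has zero and nonzero entries. A single term is a scalar times a $\pm1$ function, so its entries are all zero or all nonzero. Thus at least $2$ terms are needed.

**Step 4.** We begin the sector $\emptyset$ by finding two linear constraints. After absorbing signs into the coefficients and dropping terms with coefficient $0$, we have
$$\sum_{l=1}^k\alpha_l\,x_l\otimes y_l=\sum_{i=1}^3e_i\otimes v_i,\qquad x_l\in\{\pm1\}^n,\ y_l\in\{\pm1\}^4,\ \text{all }\alpha_l\ne0.\tag{4}$$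
We must show $k\ge5$. Let $U=\operatorname{span}(y_1,\dots,y_k)$ and $W=\operatorname{span}(v_1,v_2,v_3)$. Evaluating (4) at $e=i$ for $i=1,2,3$ gives $v_i=\sum_l\alpha_lx_l(i)y_l$, so $W\subseteq U$. The $v_i$ are independent: if $\sum a_iv_i=0$, then position $0$ gives $\sum_ia_i=0$, and position $j$ gives $\sum_ia_i-2a_j=0$, so $a_j=0$. Hence $\dim W=3$. Also $v_i\cdot z=1+1-1-1=0$, so $W=z^\perp$.

Evaluating (4) at $e=4$, a row that exists because $m\ge1$, gives
$$\sum_{l=1}^k\alpha_lx_l(4)\,y_l=0\quad\text{with all coefficients nonzero.}\tag{5}$$
So the $y_l$ are dependent, $3\le\dim U\le k-1$, and $k\ge4$.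

**Step 5.** We exclude $k=4$. Then $\dim U\le3$, so $U=W=z^\perp$. A vector $y\in\{\pm1\}^4$ lies in $z^\perp$ if and only if $y_0=y_1+y_2+y_3$. A sum of three signs is $\pm1$ exactly when the three are not all equal. If it is $+1$, exactly one of $y_1,y_2,y_3$ is $-1$ and $y$ is some $v_i$; if it is $-1$, then $y$ is some $-v_i$. So each of the four vectors $y_l$ is $\pm v_1$, $\pm v_2$ or $\pm v_3$. Since they span the three-dimensional space $W$, each of the three classes $\pm v_i$ occurs. With four vectors in three classes, some class occurs exactly once. Write (5) in terms of the basis $v_1,v_2,v_3$: the coefficient of that class is $\pm$ the coefficient of a single term, and by independence it must be $0$. But all coefficients in (5) are nonzero. This contradiction shows $k\ge5$.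

Adding the sectors, $\rho(f)\ge5+2m$, and with Step 1 equality holds. $\square$

Row $4$ is essential here. With $m=0$, that is $n=3$ and the single block $\{1,2,3\}$, four terms are enough. Let $v_i'$ be $v_i$ with the entry at position $0$ changed to $-1$. Then in $\mathbb R^3\otimes\mathbb R^4$
$$\sum_{i=1}^3e_i\otimes v_i=\tfrac12\,\mathbf 1\otimes\mathbf 1-\tfrac12\sum_{j=1}^3w_j\otimes v_j'.$$
Check row $i$. At position $0$ the sum $\sum_jw_j(i)v_j'(0)$ is $-(3-2)=-1$, giving $\frac12+\frac12=1$. At position $i$ it is $1+1+1=3$, giving $\frac12-\frac32=-1$. At a position $p\ne i$ in $\{1,2,3\}$ it is $-1-1+1=-1$, giving $1$. These are the entries of $v_i$. In a fourth row all $w_j$ would equal $1$, and the right side at position $0$ would be $\frac12+\frac32=2$ instead of $0$. The extra singleton forces a zero row, and the zero row costs the fifth term.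

## The complete list of values, and the graph $G_{65}$

We now prove Theorem 1. For the even values, let $n\ge2$, take singleton blocks, and choose $L\ge2^{2n-1}+1$. By Proposition 6 and Theorem 3, $\operatorname{pf}(G_L)=2n$. This gives $4,6,8,\dots$. For the odd values, let $m\ge1$, take the blocks $\{1,2,3\},\{4\},\dots,\{3+m\}$, and choose $L\ge2^{4+2m}+1$. By Proposition 7 and Theorem 3, $\operatorname{pf}(G_L)=5+2m$. This gives $7,9,11,\dots$. All these graphs are simple and bipartite, so every $k=4$ and every $k\ge6$ is the Pfaffian number of a simple bipartite graph.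

The value $1$ occurs, since $\operatorname{pf}(K_2)=1$. For the excluded values, a $2$-Pfaffian graph is $3$-Pfaffian (take $\alpha_3=0$ and any $D_3$). By Norine's first theorem every $3$-Pfaffian graph is Pfaffian, so $2$ and $3$ are not Pfaffian numbers. By the second, every $5$-Pfaffian graph is $4$-Pfaffian, so $5$ is not one either. Hence
$$\{\operatorname{pf}(G):G\text{ a finite graph}\}=\{1,4\}\cup\{k\in\mathbb Z:k\ge6\},$$
and the same set arises from simple bipartite graphs alone. $\square$

The smallest odd value in the construction comes from $m=1$: four grids, blocks $\{1,2,3\}$ and $\{4\}$, $\rho(f)=7$, and $L=2^6+1=65$. The graph $G_{65}$ has Pfaffian number exactly $7$, which is odd and greater than $1$, and this disproves the conjecture. Its remaining assertions, that $\operatorname{pf}(G)>1$ implies $\operatorname{pf}(G)\ge4$ and that every even $k\ge4$ occurs, are true by Theorem 1.
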